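# A developable quasi-metrizable space with no non-archimedean quasi-metric

All spaces in these notes are $T_1$. We write $\omega=\{0,1,2,\dots\}$.

## 1. Metrizable spaces have non-archimedean quasi-metrics

A **quasi-metric** on a set $X$ is a function $d:X\times X\to[0,\infty)$ with $d(x,y)=0\iff x=y$ and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$. It is a metric without symmetry. Put $B(x,r)=\{y:d(x,y)<r\}$; the center is always the *first* variable. The quasi-metric is **compatible** with a topology on $X$ if for each $x$ the balls $B(x,\varepsilon)$, $\varepsilon>0$, form a neighborhood base at $x$. Such balls are open: if $d(x,y)<r$ then $B(y,r-d(x,y))\subseteq B(x,r)$. A space with a compatible quasi-metric is **quasi-metrizable**. A quasi-metric is **non-archimedean** if $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$, and a space is **non-archimedean quasi-metrizable** if it has a compatible non-archimedean quasi-metric.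

There is a convenient way to handle these objects without numbers. A **transitive neighbornet** on $X$ assigns to each $x\in X$ an open set $T(x)\ni x$ such that
$$y\in T(x)\ \Rightarrow\ T(y)\subseteq T(x).$$

**Example.** On $\mathbb R$ let $d(x,y)=\min\{1,y-x\}$ if $y\ge x$, and $d(x,y)=1$ if $y<x$. Triangle inequality: if $y<x$ or $z<y$, then $d(x,y)+d(y,z)\ge1\ge d(x,z)$; otherwise $x\le y\le z$, and the inequality is the usual one, truncated at $1$. The balls of radius $\varepsilon\le1$ are the intervals $[x,x+\varepsilon)$. This $d$ is not non-archimedean: $d(0,\frac12)=\frac12$, while $d(0,\frac14)=d(\frac14,\frac12)=\frac14$. But let $T_n(x)$ be the interval from $x$ (included) to the least multiple of $2^{-n}$ that is $>x$ (excluded). If $y\in T_n(x)$, then $T_n(y)$ has the same right end, so $T_n(y)\subseteq T_n(x)$. Each $T_n$ is a transitive neighbornet, and $T_n(x)\subseteq B(x,2^{-n})$.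

**Lemma A.** Let $S_1,S_2,\dots$ be transitive neighbornets on a $T_1$ space $X$ with $S_{m+1}(x)\subseteq S_m(x)$, such that $\{S_m(x):m\ge1\}$ is a neighborhood base at each $x$. Then $X$ is non-archimedean quasi-metrizable.

*Proof.* Put $S_0(x)=X$ and $e(x,y)=\inf\{2^{-m}:y\in S_m(x)\}$. The values are $0$ and powers $2^{-m}$, and since the $S_m(x)$ decrease,
$$e(x,y)\le2^{-m}\iff y\in S_m(x).$$
Clearly $e(x,x)=0$. If $e(x,y)=0$, then $y$ lies in every $S_m(x)$, hence in every neighborhood of $x$, so $y=x$ because $X$ is $T_1$. If $y\in S_m(x)$ and $z\in S_m(y)$, then $z\in S_m(y)\subseteq S_m(x)$; this says that $e(x,z)\le\max\{e(x,y),e(y,z)\}$. For $0<\varepsilon\le1$ let $m$ be least with $2^{-m}<\varepsilon$. Then $m\ge1$, and the $e$-ball of radius $\varepsilon$ at $x$ is $S_m(x)$. So the $e$-balls form neighborhood bases. $\square$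

**The easy case: every metrizable space $X$ is non-archimedean quasi-metrizable.** By the Nagata–Smirnov theorem $X$ has a base $\bigcup_{m\ge1}\mathcal B_m$ with each $\mathcal B_m$ a locally finite family of open sets. Let $T_m(x)$ be the intersection of all $B\in\mathcal B_j$, $j\le m$, with $x\in B$ (the whole space if there are none). Only finitely many sets are intersected, so $T_m(x)$ is open. If $y\in T_m(x)$, then every $B\in\mathcal B_j$, $j\le m$, that contains $x$ also contains $y$, so $T_m(y)\subseteq T_m(x)$. The $T_m(x)$ decrease with $m$. If $O$ is an open neighborhood of $x$, some $B\in\mathcal B_m$ has $x\in B\subseteq O$, and $T_m(x)\subseteq B\subseteq O$. Lemma A applies. $\square$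

What happens if we drop the symmetry of the metric and keep only some weaker, metric-like feature of the space? The feature in question is this one. A space $X$ is **developable** if there is a sequence $(\omega_n)$ of open covers (a **development**) such that, for each $x$ and each choice of $O_n\in\omega_n$ with $x\in O_n$, the family $\{O_n\}$ is a neighborhood base at $x$.

**Example.** In a metric space the covers $\omega_n=\{B(c,2^{-n}):c\in X\}$ form a development: if $x\in B(c,2^{-n})$, then $B(c,2^{-n})\subseteq B(x,2^{1-n})$. This inclusion uses $d(x,c)=d(c,x)$. For the quasi-metric on $\mathbb R$ above the same covers are not a development: the sets $[x-2^{-n-1},x+2^{-n-1})\in\omega_n$ contain $x$, but none of them lies in $[x,x+1)$.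

**Problem (H. Junnila).** Is every developable quasi-metrizable space non-archimedean quasi-metrizable?

The problem comes from the paper "On Quasi-Metrizability". There, Theorem 14 characterizes the developable non-archimedean quasi-metrizable spaces, and Theorem 16 is an analogous characterization of the developable $\gamma$-spaces. A **$\gamma$-space** has open sets $g(n,x)$ such that $\{g(n,x):n\in\mathbb N\}$ is a neighborhood base at $x$, and for each $n,x$ there is $m$ with $g(m,y)\subseteq g(n,x)$ whenever $y\in g(m,x)$. Every quasi-metrizable space is a $\gamma$-space: take $g(n,x)=B(x,2^{-n})$ and $m=n+1$. Conversely, by a theorem of Junnila, developable $\gamma$-spaces are quasi-metrizable. The paper remarks that, without an answer to the problem, it is not known whether Theorems 14 and 16 are essentially different.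

The answer is no.

**Theorem 1.** There is a developable quasi-metrizable $T_1$ space that is not non-archimedean quasi-metrizable.

**Theorem 2.** There is such a space $X$ that is moreover a completely regular, submetrizable Moore space. It has a compatible quasi-metric $d$ for which every function $d(x,\cdot)$ is continuous on $X$, and its topology is finer than a compact metrizable topology $\kappa$ for which $d$ is jointly lower semicontinuous.

**Theorem 3.** Let $X$ be developable and quasi-metrizable. If $X=\bigcup_{k\ge1}F_k$ with each $F_k$ closed and non-archimedean quasi-metrizable as a subspace, then $X$ is non-archimedean quasi-metrizable. In particular this holds if $X$ is a countable union of closed metrizable subspaces.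

(Submetrizable: the topology is finer than some metrizable topology. Moore space: regular and developable.) The space of Theorem 1 is quasi-metrizable, hence a developable $\gamma$-space, and it is not non-archimedean quasi-metrizable. So the classes characterized in Theorems 14 and 16 are different.

## 2. Transitive neighbornets below a fixed radius

To refute non-archimedean quasi-metrizability we would have to rule out *all* compatible $e$. A compatible $e$ yields transitive neighbornets $T_n(x)=\{y:e(x,y)<2^{-n}\}$, but the $n$ for which $T_n(x)\subseteq B(x,r)$ depends on $x$. In a developable space this dependence can be removed, and the question becomes one about a single fixed radius.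

**Lemma B.** Let $X$ be developable with compatible quasi-metric $d$. Then $X$ is non-archimedean quasi-metrizable iff for each $r>0$ there is a transitive neighbornet $T$ with $T(x)\subseteq B(x,r)$ for **all** $x\in X$.

*Proof.* ($\Leftarrow$) Take such $T_m$ for $r=2^{-m}$ and put $S_m(x)=\bigcap_{1\le j\le m}T_j(x)$. The $S_m$ are transitive neighbornets, decreasing in $m$, and $S_m(x)\subseteq B(x,2^{-m})$. Lemma A applies.

($\Rightarrow$) Let $e$ be a compatible non-archimedean quasi-metric and $T_n(x)=\{y:e(x,y)<2^{-n}\}$. If $y\in T_n(x)$ and $z\in T_n(y)$, then $e(x,z)<2^{-n}$; so each $T_n$ is a transitive neighbornet. Fix $r>0$ and a development $(\omega_\ell)$.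

**Step 1: sort the points by how late $T_n$ becomes small.** Put
$$X_{n,\ell}=\{x:\ T_n(x)\subseteq B(x,r/2),\ \text{and } O\subseteq T_n(x)\text{ for all }O\in\omega_\ell\text{ with }x\in O\}.$$
These sets cover $X$. Given $x$, choose $n$ with $T_n(x)\subseteq B(x,r/2)$. If for every $\ell$ there were $O_\ell\in\omega_\ell$ with $x\in O_\ell\not\subseteq T_n(x)$, then $\{O_\ell\}$ would not be a neighborhood base at $x$.

**Step 2: smallness survives in the closure.** We claim that if $x\in\overline{X_{n,\ell}}$, then $d(x,y)\le r/2$ for all $y\in T_n(x)$. Fix $O\in\omega_\ell$ with $x\in O$, let $\varepsilon>0$, and pick $x'\in X_{n,\ell}\cap O\cap B(x,\varepsilon)$. Since $x'\in O$, we have $x\in O\subseteq T_n(x')$, and by transitivity $T_n(x)\subseteq T_n(x')\subseteq B(x',r/2)$. So for $y\in T_n(x)$, $d(x,y)\le d(x,x')+d(x',y)\le\varepsilon+r/2$. Let $\varepsilon\to0$.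

**Step 3: glue along the closed sets.** Enumerate the pairs $(n,\ell)$ as $(n_k,\ell_k)$, $k\ge1$. Put $F_k=\overline{X_{n_k,\ell_k}}$, $T^{(k)}=T_{n_k}$, $k(x)=\min\{k:x\in F_k\}$ and
$$T(x)=\bigcap_{j\le k(x)}T^{(j)}(x)\ \setminus\bigcup_{j<k(x)}F_j .$$
This set is open and contains $x$. Let $y\in T(x)$. Then $y\notin F_j$ for $j<k(x)$, so $k(y)\ge k(x)$. Hence $T(y)$ avoids all $F_j$ with $j<k(x)$, and for $j\le k(x)$ we have $T(y)\subseteq T^{(j)}(y)\subseteq T^{(j)}(x)$. So $T(y)\subseteq T(x)$. By Step 2, $T(x)\subseteq T^{(k(x))}(x)\subseteq B(x,r)$. $\square$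

## 3. Chains of small balls, and countable closed unions

A sensible person now tries to prove that the answer is yes. Fix $r$. Choose for each $x$ a small open $W(x)\ni x$ and let $T(x)$ be the set of endpoints $x_p$ of finite chains $x=x_0,x_1,\dots,x_p$ ($p\ge0$) with $x_{q+1}\in W(x_q)$. Then
$$T(x)=\bigcup_{y\in T(x)}W(y)\tag{1}$$
is open, and a chain from $x$ to $y$ followed by a chain from $y$ is a chain from $x$; so $T$ is a transitive neighbornet at once. Only the size of $T(x)$ is in doubt. With $W(x)=B(x,\varepsilon)$ for one fixed $\varepsilon$ it is hopeless: on $\mathbb R$ with the usual metric this gives $T(x)=\mathbb R$. With $W(x)=B(x,\varepsilon(x))$ we may choose $\varepsilon(x)$ as small as we like *point by point*, but a chain may pass through many points with the same $\varepsilon$, and nothing bounds the sum of the steps. The method works when we have a countable closed stratification that chains can only descend; this is Theorem 3.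

**Proof of Theorem 3.** Let $d$ be a compatible quasi-metric, $r>0$, $r_k=r2^{-k-2}$. By Lemma B we need a transitive neighbornet $T$ with $T(x)\subseteq B(x,r)$ for all $x$. Let $G_k=X\setminus\bigcup_{j<k}F_j$, which is open, and $D_k=F_k\cap G_k$. The $D_k$ partition $X$. The subspace $F_k$ is developable (restrict the covers) with compatible quasi-metric $d|F_k$, so by Lemma B there is a transitive neighbornet $T_k$ on $F_k$ with $T_k(x)\subseteq B(x,r_k)$ for all $x\in F_k$. For $x\in D_k$ choose $W(x)$ open in $X$ with
$$x\in W(x)\subseteq B(x,r_k)\cap G_k,\qquad W(x)\cap F_k\subseteq T_k(x).$$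
Let $T$ be the chain neighbornet from (1).

Consider a chain $x_0,\dots,x_p$, and call $k$ the index of $x_q$ if $x_q\in D_k$. Since $x_{q+1}\in W(x_q)\subseteq G_k$, the index never decreases. So points of the same index $k$ are consecutive; let $x'$ be the first of them. If $x_q,x_{q+1}$ both have index $k$, then $x_{q+1}\in W(x_q)\cap F_k\subseteq T_k(x_q)$. By transitivity of $T_k$ all points of index $k$ lie in $T_k(x')\subseteq B(x',r_k)$, so getting from the first to the last of them costs less than $r_k$, however many steps there are. A step from index $k$ to a larger index costs less than $r_k$ because $W(x_q)\subseteq B(x_q,r_k)$. Hence $d(x_0,x_p)\le\sum_{k\ge1}2r_k=r/2<r$, that is, $T(x)\subseteq B(x,r)$.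

The last statement follows because metrizable spaces are non-archimedean quasi-metrizable, by Section 1. $\blacksquare$

So a counterexample must have the property that, for some $r$ and however small we choose the sets $W(x)$, some chain goes distance $\ge r$. We aim for $r=1$.

## 4. Quasi-metrics on infinite words with linked letters

How can tiny steps be forced to add up? Suppose we have many copies $zM$ of a space $M$, one for each letter $z$ of an alphabet, each scaled by $\frac12$. Suppose that, inside the copy $zM$, our adversary's $T$ already joins $zx$ to $zp$ where $d(x,p)=1$; this costs $\frac12$. Suppose that inside another copy $wM$ it joins $wq$ to $wy$ with $d(q,y)=1$, again at cost $\frac12$. If there is a tiny step from $zp$ to $wq$, then by transitivity $T$ joins $zx$ to $wy$, and nothing prevents $d(zx,wy)$ from being $1$, since $\frac12+(\text{tiny})+\frac12\ge1$. So pairs at relative distance $1$ inside two copies combine to a pair at distance $1$ in the union. Repeating this along infinite words gives the space. The tiny step must be available for many $p$ and many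 $q$ at once, so it goes from a set $P$ to a set $Q$. The distance $d(zx,wy)$ should then be about $\frac12d(x,P)+\frac12d(Q,y)$.

**Setting.** Let $K$ be a set of *letters* and $M=K^{\{1,2,\dots\}}$ the set of infinite words $x=(x_1,x_2,\dots)$. Write $x|n=(x_1,\dots,x_n)$; for a finite word $s$, $|s|$ is its length, $sx$ is the concatenation, and $[s]=\{sx:x\in M\}$. Suppose certain ordered pairs $(z,w)$ of distinct letters are called **linked**, such that

* $(z,z')$ and $(z',z'')$ are never both linked;
* each letter $w$ has a *rank* $\operatorname{rk}(w)\in\omega$, with $\operatorname{rk}(w)\ge1$ if $w$ is the second member of a linked pair;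
* each linked pair $(z,w)$ has two nonempty sets $P_{zw},Q_{zw}\subseteq M$.

For a function $f$ of two variables let $f(x,A)=\inf_{a\in A}f(x,a)$ and $f(A,y)=\inf_{a\in A}f(a,y)$. For $f:M\times M\to[0,1]$ define $\Phi(f):M\times M\to[0,1]$ by
$$\Phi(f)(zx,wy)=\begin{cases}\frac12f(x,y)&\text{if }z=w,\\[2pt] \max\{2^{-\operatorname{rk}(w)},\ \frac12f(x,P_{zw})+\frac12f(Q_{zw},y)\}&\text{if }(z,w)\text{ is linked},\\[2pt] 1&\text{if }z\ne w\text{ and }(z,w)\text{ is not linked}.\end{cases}$$

**One-letter words.** Forget the tails and let $d(z,w)=0$, $2^{-\operatorname{rk}(w)}$, $1$ in the three cases. This is a non-archimedean quasi-metric on $K$. Indeed, for $z\ne z'\ne z''$ one of $(z,z')$, $(z',z'')$ is not linked, so $\max\{d(z,z'),d(z',z'')\}=1$; if $z=z'$ or $z'=z''$ there is nothing to prove. So one level of links does no harm at all. The difficulty must come from the interaction with the tails.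

**Lemma C.** (a) If $f:M\times M\to[0,1]$ vanishes on the diagonal and satisfies the triangle inequality, then so does $\Phi(f)$.

(b) Suppose $d:M\times M\to[0,1]$ vanishes on the diagonal, satisfies the triangle inequality, and $\Phi(d)=d$. Then $d$ is a quasi-metric, and $M$ with the topology of $d$ is a developable $T_1$ space. Moreover
$$d(sx,sy)=2^{-|s|}d(x,y)\le2^{-|s|}\quad\text{for finite words }s,\tag{2}$$
$$d(zx,wy)=\max\{2^{-\operatorname{rk}(w)},\tfrac12d(x,P_{zw})+\tfrac12d(Q_{zw},y)\}\quad\text{for linked }(z,w),\tag{3}$$
$$d(zx,wy)=1\quad\text{for distinct unlinked letters }z,w.\tag{4}$$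

*Proof of (a).* Let $g=\Phi(f)$. The diagonal is clear. Let $a=zx$, $b=z'x'$, $c=z''x''$; we show $g(a,c)\le g(a,b)+g(b,c)$. If one of $(z,z')$, $(z',z'')$ consists of distinct unlinked letters, the right side is $\ge1\ge g(a,c)$. Otherwise each of these pairs is equal or linked, and not both are linked.

* If $z=z'=z''$, use the triangle inequality of $f$.
* If $z=z'$ and $(z',z'')$ is linked, then $(z,z'')$ is the same linked pair. Let $i=\operatorname{rk}(z'')$, $P=P_{zz''}$, $Q=Q_{zz''}$. Taking the infimum over $p\in P$ in $f(x,p)\le f(x,x')+f(x',p)$ gives $f(x,P)\le f(x,x')+f(x',P)$. So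
$$g(a,c)\le\tfrac12f(x,x')+\max\{2^{-i},\tfrac12f(x',P)+\tfrac12f(Q,x'')\}=g(a,b)+g(b,c).$$
* If $(z,z')$ is linked and $z'=z''$, let $i=\operatorname{rk}(z')$, $P=P_{zz'}$, $Q=Q_{zz'}$. Now $f(Q,x'')\le f(Q,x')+f(x',x'')$, so
$$g(a,c)\le\max\{2^{-i},\tfrac12f(x,P)+\tfrac12f(Q,x')\}+\tfrac12f(x',x'')=g(a,b)+g(b,c).$$

*Proof of (b).* Formulas (3), (4) and the case $|s|=1$ of (2) are the definition of $\Phi$ applied to $d=\Phi(d)$; then (2) follows by induction on $|s|$. Let $x\ne y$ have longest common initial segment of length $j$. By (2)–(4),
$$d(x,y)=2^{-j}\ \text{ if }(x_{j+1},y_{j+1})\text{ is unlinked},\qquad d(x,y)\ge2^{-j-\operatorname{rk}(y_{j+1})}\ \text{ if it is linked}.\tag{5}$$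
So $d(x,y)>0$, and $d$ is a quasi-metric. The topology is $T_1$: if $y\ne x$, then $y\notin B(x,d(x,y))$.

*Developability.* Let $\omega_n=\{B(x,2^{-n}):x\in M\}$. We show: for each $y$ and $m$ there is $N$ such that
$$n\ge N\text{ and }y\in B(x,2^{-n})\ \Rightarrow\ B(x,2^{-n})\subseteq B(y,2^{-m}).\tag{6}$$
That makes $(\omega_n)$ a development. The problem, as in Section 1, is that $d(x,y)$ is small while we need $d(y,x)$ small. The reason it works here is that the bound in (5) involves only letters of $y$. Choose $N>m$ that exceeds $j+\operatorname{rk}(y_{j+1})$ for all $j\le m$. Let $n\ge N$ and $d(x,y)<2^{-n}$. If $x\ne y$ have longest common initial segment of length $j$, then by (5) either $j>n$ or $j+\operatorname{rk}(y_{j+1})>n\ge N$. In the first case $j>m$ because $n\ge N>m$; in the second $j>m$ by the choice of $N$. So $x,y$ agree on at least $m+1$ letters, and (2) gives $d(y,x)\le2^{-j}\le2^{-m-1}$. This also holds if $x=y$. For $v\in B(x,2^{-n})$ we get $d(y,v)\le d(y,x)+d(x,v)<2^{-m-1}+2^{-n}\le2^{-m}$. $\square$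

It remains to choose the letters, the links and the sets $P,Q$.

## 5. The first space

Let $\Lambda=2^\omega$ be the Cantor set. For $\lambda\ne\mu$ in $\Lambda$ put $\Delta(\lambda,\mu)=\min\{n:\lambda(n)\ne\mu(n)\}$, and for $u\in2^{<\omega}$ (a finite sequence of zeros and ones) put $[u]=\{\lambda\in\Lambda:u\subset\lambda\}$. For $\lambda\in\Lambda$, $\lambda|k$ is the sequence of the first $k$ terms. The adversary's radii will depend on $\lambda\in\Lambda$, and Baire category will make them constant on a set dense in some open set. The number $\Delta(\lambda,\mu)$ serves as an address under which we file the pair $(P,Q)$.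

**Letters.** $K=\Lambda\times\omega$, with $\operatorname{rk}(\lambda,i)=i$.

**Basic sets.** Let $\mathcal U$ be the family of sets $\{x\in M:x_1\in O_1,\dots,x_k\in O_k\}$, $k\ge0$, with each $O_j$ of the form $[u]\times\{i\}$, $u\in2^{<\omega}$, $i\in\omega$. It is countable and all members are nonempty. Fix a sequence $(P_n,Q_n)_{n\in\omega}$ in which every pair of $\mathcal U\times\mathcal U$ occurs infinitely often.

**Links.** $(z,w)$ is linked if $z=(\lambda,0)$, $w=(\mu,i)$ with $i\ge1$ and $\lambda\ne\mu$. Then $P_{zw}=P_n$ and $Q_{zw}=Q_n$ with $n=\Delta(\lambda,\mu)$.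

The first member of a linked pair has second coordinate $0$ and the second member has second coordinate $\ge1$, so $(z,z')$ and $(z',z'')$ are never both linked. We are in the setting of Section 4.

**A fixed point of $\Phi$.** Let $f_0(x,y)=1$ for $x\ne y$, $f_0(x,x)=0$, and $f_{k+1}=\Phi(f_k)$. By Lemma C(a) all $f_k$ vanish on the diagonal and satisfy the triangle inequality. So $f_1\le f_0$; and $\Phi$ is monotone, so $f_{k+1}\le f_k$ for all $k$. Let $d=\lim f_k=\inf_kf_k$ pointwise. It vanishes on the diagonal and satisfies the triangle inequality. Since infima commute,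
$$\inf_kf_k(x,P_n)=\inf_k\inf_{p\in P_n}f_k(x,p)=\inf_{p\in P_n}\inf_kf_k(x,p)=d(x,P_n),$$
so $f_k(x,P_n)\to d(x,P_n)$, and likewise $f_k(Q_n,y)\to d(Q_n,y)$. Letting $k\to\infty$ in $f_{k+1}=\Phi(f_k)$ gives $d=\Phi(d)$.

By Lemma C(b), $X=M$ with the topology of $d$ is a developable quasi-metrizable $T_1$ space, and (2)–(4) hold. As an example, if $(P_n,Q_n)=(M,M)$ and $\Delta(\lambda,\mu)=n$, then $d((\lambda,0)x,(\mu,i)y)=2^{-i}$ for all $x,y\in M$ and $i\ge1$.

## 6. Every transitive neighbornet on $X$ reaches distance 1

By Lemma B with $r=1$, Theorem 1 follows from this.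

**Claim.** For every transitive neighbornet $T$ on $X$ there are $x\in X$ and $y\in T(x)$ with $d(x,y)=1$.

Fix $T$, and for each $x$ choose $\ell(x)\in\omega$ with $B(x,2^{-\ell(x)})\subseteq T(x)$. We want to work backward along words, so we need a notion of success below a finite word $s$, stable enough that it can be filed under an address.

**Definition.** A finite word $s$ is **good** if there are $U,U'\in\mathcal U$ with $d=1$ on $U\times U'$ (that is, $d(x',y')=1$ for all $x'\in U$, $y'\in U'$), and points $x\in U$, $y\in U'$ with $sy\in T(sx)$. We call $U,U',x,y$ **witnesses**.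

If the empty word is good, the Claim holds. We show that deep words are good, and that goodness passes from all one-letter extensions of $s$ to $s$.

**Step A: if $a\in M$ and $n>\ell(a)$, then $s=a|n$ is good.** The purpose of this step is to start the backward induction. Write $a=sx$. By (2), all points of $[s]$ have distance at most $2^{-n}<2^{-\ell(a)}$ from $a$, so $[s]\subseteq T(a)=T(sx)$. So *any* $y$ satisfies $sy\in T(sx)$, and we only need $y$ and $U\ni x$, $U'\ni y$ in $\mathcal U$ with $d=1$ on $U\times U'$. Let $x_1=(\lambda,i)$, choose $\mu\ne\lambda$ and any $y$ with $y_1=(\mu,0)$, and let $k=\Delta(\lambda,\mu)+1$. Put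
$$U=\{x':x'_1\in[\lambda|k]\times\{i\}\},\qquad U'=\{y':y'_1\in[\mu|k]\times\{0\}\}.$$
For $x'\in U$, $y'\in U'$ the letters $x_1',y_1'$ differ in their $\Lambda$-parts, and they are not linked because $y'_1$ has second coordinate $0$. By (4), $d(x',y')=1$.

**Step B: if $sz$ is good for every letter $z$, then $s$ is good.** This is the combination announced in Section 4. We use the Baire category theorem in the form: if a nonempty open subset of $\Lambda$ is a union of countably many sets, then one of them is dense in some nonempty open subset of it.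

*Choice of the start.* For each $\lambda\in\Lambda$ choose witnesses $U,U',x_\lambda,y_\lambda$ for goodness of $s(\lambda,0)$, and consider the data $(U,U',\ell(s(\lambda,0)y_\lambda))$. There are countably many possible data. So some fixed $(U_0,U_0',\ell_0)$ is the data of all $\lambda$ in a set $E$ that is dense in a nonempty open $W_0\subseteq\Lambda$.

*Choice of the end.* Put $i=\ell_0+1$. Only now do we know how small the step has to be. For $\mu\in W_0$ choose witnesses $U,U',x^\mu,y^\mu$ for goodness of $s(\mu,i)$. Some fixed $(U_1,U_1')$ is the chosen pair $(U,U')$ for all $\mu$ in a set $F$ that is dense in a nonempty open $W_1\subseteq W_0$.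

*Choice of the link.* Choose $\lambda\in E\cap W_1$ and $k$ with $[\lambda|k]\subseteq W_1$. Choose $n\ge k$ with $(P_n,Q_n)=(U_0',U_1)$; this is possible because each pair occurs infinitely often. The set $\{\mu:\Delta(\lambda,\mu)=n\}$ is nonempty, open and contained in $[\lambda|k]\subseteq W_1$, so there is $\mu\in F$ with $\Delta(\lambda,\mu)=n$. Let $z=(\lambda,0)$, $w=(\mu,i)$. This pair is linked, with $P_{zw}=U_0'$ and $Q_{zw}=U_1$.

*The small step.* Since $y_\lambda\in U_0'=P_n$ and $x^\mu\in U_1=Q_n$, we have $d(y_\lambda,P_n)=0=d(Q_n,x^\mu)$, and (2), (3) give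
$$d(szy_\lambda,swx^\mu)=2^{-|s|}2^{-i}<2^{-\ell_0}=2^{-\ell(szy_\lambda)}.$$
So $swx^\mu\in T(szy_\lambda)$. By the choice of witnesses, $szy_\lambda\in T(szx_\lambda)$ and $swy^\mu\in T(swx^\mu)$. By transitivity
$$T(szx_\lambda)\supseteq T(szy_\lambda)\supseteq T(swx^\mu)\ni swy^\mu.\tag{7}$$

*The large distance.* Put
$$U=\{z'x':z'\in[\lambda|(n+1)]\times\{0\},\ x'\in U_0\},\qquad U'=\{w'y':w'\in[\mu|(n+1)]\times\{i\},\ y'\in U_1'\}.$$
Both belong to $\mathcal U$, and $zx_\lambda\in U$, $wy^\mu\in U'$. For $z'x'\in U$, $w'y'\in U'$ the $\Lambda$-parts of $z',w'$ agree with $\lambda,\mu$ in the first $n+1$ places, so $z',w'$ are linked with the same $\Delta=n$. By (3)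
$$d(z'x',w'y')\ge\tfrac12d(x',U_0')+\tfrac12d(U_1,y')=\tfrac12+\tfrac12=1,$$
because $d=1$ on $U_0\times U_0'$ and on $U_1\times U_1'$. So $d=1$ on $U\times U'$. With (7), $s$ is good with witnesses $U,U',zx_\lambda,wy^\mu$.

**Step C: the empty word is good.** Otherwise Step B gives a letter $a_1$ such that $(a_1)$ is not good, then a letter $a_2$ such that $(a_1,a_2)$ is not good, and so on. For $a=(a_1,a_2,\dots)$ no $a|n$ is good, which contradicts Step A. So the empty word is good: there are $x$ and $y\in T(x)$ with $d(x,y)=1$. This proves the Claim and Theorem 1. $\blacksquare$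

By Theorem 3, this $X$ is not a countable union of closed metrizable subspaces.

## 7. Toward complete regularity: what lower semicontinuity demands

For Theorem 2 we want $d(x,\cdot)$ to be continuous. Half of this is free: for any quasi-metric the sets $\{y:d(x,y)<c\}$ are open. The other half would follow from lower semicontinuity for a topology that is coarser than that of $d$. Recall that a real function $f$ on a metrizable space is **lower semicontinuous** (l.s.c.) if $f(a)\le\liminf f(a_k)$ whenever $a_k\to a$; an example is the indicator function of an open set. So we look for a compact metrizable topology $\kappa$ on the set of words for which $d$ is jointly l.s.c.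

For the $d$ of Section 5 and the product topology (with $\omega$ discrete) this fails. Fix $i\ge1$, $x,y\in M$ and $\lambda\in\Lambda$. Choose $n_k\to\infty$ with $(P_{n_k},Q_{n_k})=(M,M)$ and $\mu_k$ with $\Delta(\lambda,\mu_k)=n_k$. Then $d((\lambda,0)x,(\mu_k,i)y)=2^{-i}$, while the limit pair $(\lambda,0),(\lambda,i)$ is unlinked and $d((\lambda,0)x,(\lambda,i)y)=1$. Also, this topology is not compact: the first letters $(\mu,i)$ with $i\to\infty$ have no limit. We make three changes.

* *Limits $\mu\to\lambda$.* We link $(\lambda,0)$ also with letters having the same $\Lambda$-part, and use $Q=M$ there, so that the summand $\frac12f(Q,y)$ disappears. The set $P$ must not vary as $n=\Delta(\lambda,\mu)\to\infty$; so $P$ is no longer filed under $n$ but becomes part of the letter $w$.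
* *Limits $i\to\infty$.* A word $(\mu,(i,P))x$ with large $i$ must be close to words of type $(\mu,0)p$ with $p\in P$: the step into it has negligible direct cost, so in the limit only the cost $\frac12f(\cdot,P)$ of reaching $P$ is guaranteed. Its own tail $x$ becomes invisible.
* *The two must fit.* We link only if $\Delta(\lambda,\mu)\ge i$, so that $i\to\infty$ forces $\mu$ and $\lambda$ to the same limit.

Since $P$ will be a set of words and also part of a letter, the topology has to be built recursively, by finite approximations.

## 8. A compact topology on the words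

**Finite codes.** Let $C_0=\{*\}$, and for $m\ge1$
$$C_m=2^m\times\big(\{\infty\}\cup\{(i,P):1\le i<m,\ P\in C_i\}\big)\times C_{m-1}.$$
These are finite sets. For example, $C_1$ has the two elements $(0,\infty,*)$ and $(1,\infty,*)$, and $C_2$ has $4\cdot3\cdot2=24$ elements. Define $\pi_m:C_{m+1}\to C_m$ as follows: $\pi_0$ is constant, and for $m\ge1$

* $\pi_m(u,\infty,c)=(u|m,\infty,\pi_{m-1}(c))$;
* $\pi_m(u,(i,P),c)=(u|m,(i,P),\pi_{m-1}(c))$ if $i<m$;
* $\pi_m(u,(m,P),c)=(u|m,\infty,\pi_{m-1}(P))$.

In the third clause the tail $c$ is forgotten and replaced by $P$, as planned. For $i\ge m$ let $\pi_{i,m}:C_i\to C_m$ be the composite (the identity if $i=m$). All $\pi_m$ are onto: this is clear for $m=0$, and if $\pi_{m-1}$ is onto, an element $(v,\sigma,c')$ of $C_m$ is reached by the first or second clause from some $(u,\sigma,c)$ with $u|m=v$ and $\pi_{m-1}(c)=c'$.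

**Letters.** Let $L=\{0\}\cup\{(i,P):i\ge1,P\in C_i\}$, a countable set, $K=\Lambda\times L$ and $M=K^{\{1,2,\dots\}}$. A letter $(\lambda,0)$ has *type $0$* and rank $0$; a letter $(\mu,(i,P))$ has *type $1$* and rank $i$. The type of an infinite word is the type of its first letter.

**Coding of words.** Define $\gamma_m:M\to C_m$ by $\gamma_0=*$ and, for $m\ge1$,

* $\gamma_m((\lambda,0)x)=(\lambda|m,\infty,\gamma_{m-1}(x))$;
* $\gamma_m((\mu,(i,P))x)=(\mu|m,(i,P),\gamma_{m-1}(x))$ if $i<m$;
* $\gamma_m((\mu,(i,P))x)=(\mu|m,\infty,\pi_{i,m-1}(P))$ if $i\ge m$.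

**Lemma D.** $\pi_m\gamma_{m+1}=\gamma_m$ for all $m$, and $\gamma=(\gamma_m)_m$ is a bijection of $M$ onto the inverse limit $\{(c_m):c_m\in C_m,\ \pi_m(c_{m+1})=c_m\}$.

*Proof.* **Compatibility.** For $m=0$ it is trivial. Let $m\ge1$ and assume $\pi_{m-1}\gamma_m=\gamma_{m-1}$. For words of type $0$, $\pi_m(\lambda|(m+1),\infty,\gamma_m(x))=(\lambda|m,\infty,\pi_{m-1}\gamma_m(x))=(\lambda|m,\infty,\gamma_{m-1}(x))$. For rank $i<m$ the computation is the same with $(i,P)$ in place of $\infty$. For rank $i=m$, $\pi_m(\mu|(m+1),(m,P),\gamma_m(x))=(\mu|m,\infty,\pi_{m-1}(P))$, which is $\gamma_m$ of the word by the third clause, since $\pi_{m,m-1}=\pi_{m-1}$. For rank $i\ge m+1$, $\pi_m(\mu|(m+1),\infty,\pi_{i,m}(P))=(\mu|m,\infty,\pi_{i,m-1}(P))$, as required.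

**Injectivity.** Let $\gamma(x)=\gamma(y)$. The first coordinates determine the $\Lambda$-parts of $x_1,y_1$. The second coordinate of $\gamma_m$ for large $m$ determines the $L$-part: it stays $\infty$ for type $0$, and is $(i,P)$ as soon as $m>i$. So $x_1=y_1$. The third coordinates for large $m$ show that the tails of $x,y$ after the first letter have equal $\gamma_{m-1}$ for all large $m$, hence (by compatibility) for all $m$. Repeat with the tails: $x_2=y_2$, and so on.

**Surjectivity.** Let $c=(c_m)$ be in the inverse limit, and write $c_m=(u_m,\sigma_m,c'_m)$ for $m\ge1$. Then $u_{m+1}|m=u_m$; let $\lambda=\bigcup_mu_m\in\Lambda$. We find the first letter and the code of the tail.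

* If all $\sigma_m=\infty$, the first clause gives $\pi_{m-1}(c'_{m+1})=c'_m$ for $m\ge1$, so the elements $c'_{m+1}\in C_m$, $m\ge0$, form an element $c'$ of the inverse limit. Take the first letter $(\lambda,0)$.
* Otherwise some $\sigma_{m_0}=(i,P)$, with $i<m_0$. Only the second clause has values with second coordinate $\ne\infty$, and it preserves that coordinate; so $\sigma_m=(i,P)$ for all $m\ge m_0$. Going down, the second clause gives $\sigma_m=(i,P)$ for all $m>i$. Then the third clause gives $c_i=(\lambda|i,\infty,\pi_{i-1}(P))$, and the first clause gives $c_m=(\lambda|m,\infty,\pi_{i,m-1}(P))$ for all $1\le m\le i$. For $m>i$ the second clause gives $\pi_{m-1}(c'_{m+1})=c'_m$, so there is a unique element $c'$ of the inverse limit whose $(m-1)$-st term is $c'_m$ for all $m>i$. Take the first letter $(\lambda,(i,P))$.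

Continue with $c'$ in place of $c$ to get the second letter, and so on; let $x$ be the resulting word. We show $\gamma_m(x)=c_m$ by induction on $m$, simultaneously for all $c$. For $m=0$ it is trivial. Let $m\ge1$. The tail of $x$ is the word built from $c'$, so by induction its $\gamma_{m-1}$ is the $(m-1)$-st term of $c'$. If $x$ has type $0$ or rank $i<m$, that term is $c'_m$, and $\gamma_m(x)=(\lambda|m,\sigma_m,c'_m)=c_m$. If $x$ has rank $i\ge m$, then $\gamma_m(x)=(\lambda|m,\infty,\pi_{i,m-1}(P))=c_m$. $\square$

**The topology $\kappa$.** For $P\in C_i$ let $\langle P\rangle=\{x\in M:\gamma_i(x)=P\}$; these sets are called *$\gamma_i$-classes*. Let $\kappa$ be the topology on $M$ with all these classes, for all $i$, as a base. By Lemma D it is the topology of an inverse limit of finite discrete sets, a closed subspace of their product; so it is compact, metrizable and zero-dimensional. The bonding maps are onto, so each $\langle P\rangle$ is nonempty, and it is clopen. By compatibility each $\gamma_m$-class is a union of $\gamma_{m+1}$-classes, and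
$$\langle P\rangle\subseteq\{x:\gamma_m(x)=\pi_{i,m}(P)\}\quad\text{for }P\in C_i,\ m\le i.\tag{8}$$
Let $\mathcal U$ now be the family of nonempty $\kappa$-clopen sets. By compactness each is a finite union of classes, hence a union of $\gamma_m$-classes for all large $m$. So $\mathcal U$ is countable.

Convergence $a_k\to a$ in $\kappa$ means: for each $m$, $\gamma_m(a_k)=\gamma_m(a)$ for all large $k$. In terms of letters this reads as follows.

**(K1)** $a_k\to(\mu,(i,P))a'$ iff eventually $a_k=(\mu_k,(i,P))a'_k$ with $\mu_k\to\mu$ and $a_k'\to a'$. *Reason:* for $m>i$, $\gamma_m(a)$ has second coordinate $(i,P)$ iff the first letter of $a$ has $L$-part $(i,P)$; then the first and third coordinates are $\mu|m$ and $\gamma_{m-1}$ of the tail. In particular, a limit of type $0$ words has type $0$.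

**(K2)** Let $a_k\to(\lambda,0)a'$. If all $a_k=(\lambda_k,0)a_k'$ have type $0$, then $\lambda_k\to\lambda$ and $a_k'\to a'$. If all $a_k=(\mu_k,(i_k,P_k))a'_k$ have type $1$, then $\mu_k\to\lambda$, $i_k\to\infty$, and $\langle P_k\rangle\to a'$, meaning that every $\kappa$-neighborhood of $a'$ contains $\langle P_k\rangle$ for all large $k$. *Reason:* fix $m\ge1$. Eventually $\gamma_m(a_k)=(\lambda|m,\infty,\gamma_{m-1}(a'))$. For type $0$ this says $\lambda_k|m=\lambda|m$ and $\gamma_{m-1}(a_k')=\gamma_{m-1}(a')$. For type $1$ it says $i_k\ge m$, $\mu_k|m=\lambda|m$ and $\pi_{i_k,m-1}(P_k)=\gamma_{m-1}(a')$; by (8) the last equation puts $\langle P_k\rangle$ inside the $\gamma_{m-1}$-class of $a'$.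

## 9. A lower semicontinuous fixed point

**Links.** Let $(Q_n)_{n\in\omega}$ list $\mathcal U$ with each member occurring infinitely often, put $Q_\infty=M$ and $\Delta(\lambda,\lambda)=\infty$. The pair $(z,w)$ is linked if $z=(\lambda,0)$, $w=(\mu,(i,P))$ and $\Delta(\lambda,\mu)\ge i$. Then $P_{zw}=\langle P\rangle$ and $Q_{zw}=Q_n$ with $n=\Delta(\lambda,\mu)\in\omega\cup\{\infty\}$. A linked pair goes from type $0$ to type $1$, so $(z,z')$ and $(z',z'')$ are never both linked. We are again in the setting of Section 4, and $\Phi$ is defined; for linked letters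
$$\Phi(f)(zx,wy)=\max\{2^{-i},\tfrac12f(x,\langle P\rangle)+\tfrac12f(Q_n,y)\}.$$

We use three facts about l.s.c. functions. An l.s.c. function attains its minimum on a nonempty compact set. A pointwise supremum of l.s.c. functions is l.s.c. If $f$ is jointly l.s.c. on $(M,\kappa)^2$ and $A\ne\emptyset$ is compact, then $f(\cdot,A)$ and $f(A,\cdot)$ are l.s.c. To see the last one, let $x_k\to x$; pass to a subsequence along which $f(x_k,A)$ converges to the original $\liminf$, choose $p_k\in A$ with $f(x_k,p_k)=f(x_k,A)$, and pass to a further subsequence with $p_k\to p\in A$. Then $f(x,A)\le f(x,p)\le\liminf f(x_k,p_k)$. The case of $f(A,\cdot)$ is the same.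

Let $\mathcal L$ be the class of $f:M\times M\to[0,1]$ that vanish on the diagonal, satisfy the triangle inequality and are l.s.c. on $(M,\kappa)^2$.

**Lemma E.** $\Phi$ maps $\mathcal L$ into $\mathcal L$.

*Proof.* The diagonal and the triangle inequality are Lemma C(a). Let $f\in\mathcal L$, $g=\Phi(f)$ and $(a_k,b_k)\to(a,b)$ in $\kappa^2$. We show $\liminf g(a_k,b_k)\ge g(a,b)$. Pass to a subsequence along which $g(a_k,b_k)$ converges to the $\liminf$; we may then pass to further subsequences. If $g(a_k,b_k)=1$ infinitely often, the limit is $1\ge g(a,b)$. So assume $g(a_k,b_k)<1$ for all $k$. Then the first letters of $a_k,b_k$ are equal or linked. Assume also that the types of $a_k$ and of $b_k$ do not depend on $k$.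

**Case 1: $a_k$ of type 1.** A linked pair starts with type $0$, so $a_k,b_k$ have the same first letter.

* If $a=(\mu,(i,P))a'$ has type 1, then by (K1) eventually $a_k=(\mu_k,(i,P))a'_k$ and $b_k=(\mu_k,(i,P))b'_k$, with $\mu_k\to\mu$, $a_k'\to a'$. The ranks of the first letters of $b_k$ are bounded, so $b$ is not of type $0$ by (K2). By (K1), applied to $b$, we get $b=(\mu,(i,P))b'$ with $b'_k\to b'$. So $\liminf g(a_k,b_k)=\liminf\frac12f(a'_k,b'_k)\ge\frac12f(a',b')=g(a,b)$.
* If $a$ has type 0, the ranks $i_k$ of the first letters tend to $\infty$ by (K2). For $1\le m\le i_k$ the value $\gamma_m(a_k)$ depends only on the first letter, so $\gamma_m(a_k)=\gamma_m(b_k)$. In the limit $\gamma_m(a)=\gamma_m(b)$ for all $m$, so $a=b$ and $g(a,b)=0$.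

**Case 2: $a_k,b_k$ of type 0.** The second member of a linked pair has type $1$, so the first letters are equal: $a_k=(\lambda_k,0)a'_k$, $b_k=(\lambda_k,0)b'_k$. By (K1) $a,b$ have type 0. By (K2) $a=(\lambda,0)a'$, $b=(\lambda,0)b'$ with $\lambda_k\to\lambda$, $a'_k\to a'$, $b'_k\to b'$. So $\liminf g(a_k,b_k)=\liminf\frac12f(a_k',b_k')\ge\frac12f(a',b')=g(a,b)$.

**Case 3: $a_k=(\lambda_k,0)a'_k$ of type 0, $b_k$ and $b$ of type 1.** Then $a=(\lambda,0)a'$ with $\lambda_k\to\lambda$, $a'_k\to a'$, and eventually $b_k=(\mu_k,(i,P))b'_k\to b=(\mu,(i,P))b'$ with $\mu_k\to\mu$, $b_k'\to b'$. The first letters are linked, so $n_k=\Delta(\lambda_k,\mu_k)\ge i$. Pass to a subsequence.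

* If $n_k=n<\infty$ is constant, then $\Delta(\lambda,\mu)=n\ge i$, because eventually $\lambda_k,\mu_k$ agree with $\lambda,\mu$ in the first $n+1$ places. So the limit letters are linked with the same $i,P,n$, and the semicontinuity of $f(\cdot,\langle P\rangle)$ and $f(Q_n,\cdot)$ gives $\liminf g(a_k,b_k)\ge g(a,b)$.
* If $n_k\to\infty$ or all $n_k=\infty$, then $\lambda=\mu$, and the limit letters are linked with $Q_\infty=M$. Since $f(M,b')=0$,
$$g(a,b)=\max\{2^{-i},\tfrac12f(a',\langle P\rangle)\}\le\liminf\max\{2^{-i},\tfrac12f(a'_k,\langle P\rangle)\}\le\liminf g(a_k,b_k).$$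

**Case 4: $a_k=(\lambda_k,0)a'_k$ of type 0, $b_k=(\mu_k,(i_k,P_k))b'_k$ of type 1, $b=(\nu,0)b'$ of type 0.** Then $a=(\lambda,0)a'$ with $\lambda_k\to\lambda$, $a_k'\to a'$; by (K2) $\mu_k\to\nu$ and $i_k\to\infty$. Since $\Delta(\lambda_k,\mu_k)\ge i_k\to\infty$, we get $\nu=\lambda$, so $g(a,b)=\frac12f(a',b')$. Choose $p_k\in\langle P_k\rangle$ with $f(a'_k,p_k)=f(a'_k,\langle P_k\rangle)$. By (K2) $p_k\to b'$. So
$$\liminf g(a_k,b_k)\ge\liminf\tfrac12f(a'_k,p_k)\ge\tfrac12f(a',b')=g(a,b).$$

These cases are exhaustive. $\square$

**The quasi-metric.** Semicontinuity is preserved by suprema, so this time we iterate from below. Let $f_0=0\in\mathcal L$ and $f_{k+1}=\Phi(f_k)\in\mathcal L$. Since $f_1\ge f_0$ and $\Phi$ is monotone, the $f_k$ increase. Let $d=\sup_kf_k$. Then $d\in\mathcal L$. To see $\Phi(d)=d$, we must exchange $\sup_k$ with the infima in $\Phi$, and here compactness is needed.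

*If $A\ne\emptyset$ is $\kappa$-compact, then $\sup_kf_k(x,A)=d(x,A)$.* The inequality $\le$ is clear. Let $p_k\in A$ satisfy $f_k(x,p_k)=f_k(x,A)$, and pass to a subsequence with $p_k\to p\in A$. For each fixed $m$, along this subsequence,
$$f_m(x,p)\le\liminf f_m(x,p_k)\le\liminf f_k(x,p_k)\le\sup_kf_k(x,A).$$
Take the supremum over $m$: $d(x,A)\le d(x,p)\le\sup_kf_k(x,A)$. In the same way $\sup_kf_k(A,y)=d(A,y)$.

The sets $\langle P\rangle$ and $Q_n$, $n\le\infty$, are clopen, hence compact. Taking the supremum over $k$ in $f_{k+1}=\Phi(f_k)$ gives $d=\Phi(d)$. By Lemma C(b), $d$ is a quasi-metric, $X=M$ with the topology $\tau_d$ of $d$ is a developable $T_1$ space, and (2)–(4) hold.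

**Regularity properties.** First, $\kappa\subseteq\tau_d$. Suppose $d(y,y_k)\to0$. If $v$ is a $\kappa$-limit of a subsequence of $(y_k)$, then $d(y,v)\le\liminf d(y,y_k)=0$ by lower semicontinuity, so $v=y$. By compactness $y_k\to y$ in $\kappa$. Hence a $\kappa$-open set containing $y$ contains some ball $B(y,2^{-k})$; otherwise we could pick $y_k$ in $B(y,2^{-k})$ outside it. So $\tau_d$ is finer than the compact metrizable topology $\kappa$, and $X$ is submetrizable. The function $d$ is jointly $\kappa$-l.s.c. because $d\in\mathcal L$.

Each $d(x,\cdot)$ is $\kappa$-l.s.c., hence $\tau_d$-l.s.c., that is, the sets $\{y:d(x,y)>c\}$ are $\tau_d$-open. The sets $\{y:d(x,y)<c\}$ are $\tau_d$-open as well. So $d(x,\cdot)$ is continuous on $X$. If $O$ is open and $B(x,r)\subseteq O$, then $\min\{1,d(x,\cdot)/r\}$ is a continuous function that is $0$ at $x$ and $1$ off $O$. Thus $X$ is completely regular, and being developable it is a Moore space.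

## 10. Distance 1 again, with the set $P$ carried by the letter

It remains to show that the space $X$ of Section 9 is not non-archimedean quasi-metrizable. Fix a transitive neighbornet $T$ on $X$, choose $\ell(\cdot)$ with $B(x,2^{-\ell(x)})\subseteq T(x)$, and define *good* and *witnesses* as in Section 6, with the present $K$, $\mathcal U$ and $d$. By Lemma B with $r=1$ it suffices that the empty word is good. Step C of Section 6 applies word for word, once we have Steps A′ and B′ below.

**Step A′: if $a\in M$ and $n>\ell(a)$, then $s=a|n$ is good.** Write $a=sx$. By (2), $[s]\subseteq B(a,2^{-\ell(a)})\subseteq T(sx)$. Let $\lambda$ be the $\Lambda$-part of $x_1$. Let $U$ (resp. $U'$) be the set of words whose first letter has $\Lambda$-part $\mu$ with $\mu(0)=\lambda(0)$ (resp. $\mu(0)\ne\lambda(0)$). These sets are nonempty, and clopen because membership is decided by $\gamma_1$; and $x\in U$. For words from $U$ and $U'$ respectively, the first letters are distinct, and their $\Lambda$-parts have $\Delta=0<i$ for every rank $i\ge1$. So they are unlinked, and $d=1$ on $U\times U'$ by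 (4). Take any $y\in U'$; then $sy\in[s]\subseteq T(sx)$.

**Step B′: if $sz$ is good for every letter $z$, then $s$ is good.** The plan is that of Step B. What is new: the letter $w$ must already name a class $\langle P\rangle$, so $P$ becomes part of the data to which Baire category is applied.

*Choice of the start.* For $\lambda\in\Lambda$ choose witnesses $U,U',x_\lambda,y_\lambda$ for $s(\lambda,0)$ and let $\ell_\lambda=\ell(s(\lambda,0)y_\lambda)$. Let $i=i(U',\ell_\lambda)$ be the least integer $\ge\ell_\lambda+1$ such that $U'$ is a union of $\gamma_i$-classes, and let $P=\gamma_i(y_\lambda)\in C_i$. Then $y_\lambda\in\langle P\rangle\subseteq U'$. The data $(U,U',\ell_\lambda,P)$ take countably many values. So some $(U_0,U_0',\ell_0,P)$, with $i=i(U_0',\ell_0)$, occurs for all $\lambda$ in a set $E$ dense in a nonempty open $W_0\subseteq\Lambda$.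

*Choice of the end.* For $\mu\in W_0$ choose witnesses $U,U',x^\mu,y^\mu$ for $s(\mu,(i,P))$. Some $(U_1,U_1')$ is the chosen pair for all $\mu$ in a set $F$ dense in a nonempty open $W_1\subseteq W_0$.

*Choice of the link.* Choose $\lambda\in E\cap W_1$, $k$ with $[\lambda|k]\subseteq W_1$, and $n\ge\max(k,i)$ with $Q_n=U_1$. The set $\{\mu:\Delta(\lambda,\mu)=n\}$ is a nonempty open subset of $W_1$, so there is $\mu\in F$ with $\Delta(\lambda,\mu)=n$. Since $n\ge i$, the letters $z=(\lambda,0)$ and $w=(\mu,(i,P))$ are linked.

*The small step.* Since $y_\lambda\in\langle P\rangle$ and $x^\mu\in U_1=Q_n$, (2) and (3) give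
$$d(szy_\lambda,swx^\mu)=2^{-|s|-i}<2^{-\ell_0}=2^{-\ell(szy_\lambda)},$$
so $swx^\mu\in T(szy_\lambda)$. By the choice of witnesses and transitivity, $swy^\mu\in T(swx^\mu)\subseteq T(szy_\lambda)\subseteq T(szx_\lambda)$.

*The large distance.* We need clopen sets around $zx_\lambda$ and $wy^\mu$. Let
$$U'=\{(\mu',(i,P))b:\ \mu'|(n+1)=\mu|(n+1),\ b\in U_1'\}.$$
It contains $wy^\mu$. It is clopen: if $m>\max(i,n)$ and $U_1'$ is a union of $\gamma_{m-1}$-classes, then membership in $U'$ is decided by the three coordinates of $\gamma_m$. For $U$ we cannot simply prescribe type $0$, since words of type 1 and large rank accumulate at words of type $0$. Let $U$ be the $\gamma_m$-class of $zx_\lambda$, where $m>\max(i,n)$ is so large that the $\gamma_{m-1}$-class of $x_\lambda$ lies in $U_0$. Let $a\in U$ and $(\mu',(i,P))b\in U'$. We have $\gamma_m(a)=(\lambda|m,\infty,\gamma_{m-1}(x_\lambda))$.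

* If $a=(\lambda',0)a'$, then $\lambda'|m=\lambda|m$ and $\gamma_{m-1}(a')=\gamma_{m-1}(x_\lambda)$, so $a'\in U_0$. Since $m\ge n+1$, $\Delta(\lambda',\mu')=n\ge i$, so the first letters are linked and by (3)
$$d(a,(\mu',(i,P))b)\ge\tfrac12d(a',\langle P\rangle)+\tfrac12d(U_1,b)=\tfrac12+\tfrac12=1.$$
Here we used $\langle P\rangle\subseteq U_0'$ and $d=1$ on $U_0\times U_0'$ for the first term, and $d=1$ on $U_1\times U_1'$ for the second.
* Otherwise $a$ begins with a letter of type 1. Since the second coordinate of $\gamma_m(a)$ is $\infty$, its rank is $\ge m>i$. So this letter differs from $(\mu',(i,P))$, and the pair is unlinked because its first member has type 1. By (4) the distance is $1$.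

So $d=1$ on $U\times U'$, and $s$ is good with witnesses $U,U',zx_\lambda,wy^\mu$.

By Step C the empty word is good. So every transitive neighbornet $T$ on $X$ has points $x$ and $y\in T(x)$ with $d(x,y)=1$, and by Lemma B the space $X$ is not non-archimedean quasi-metrizable. Together with Section 9 this proves Theorem 2. $\blacksquare$
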